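\title{Generalized Mal'cev operators collapse combinatory algebras}

\begin{abstract}
For $n\ge1$ let $\mu_n$ be the sentence asserting that a combinatory algebra contains elements $m_1,\dots,m_n$ with $x=m_1xyy$, $m_jxxy=m_{j+1}xyy$ for $1\le j<n$, and $m_nxxy=y$, for all $x$ and $y$. We prove that a combinatory algebra satisfying some $\mu_n$ has exactly one element. The proof uses only the axioms for $K$ and $S$ and, for odd $n$, only $(n+1)^2/2$ explicit instances of the equations. It follows that every nontrivial combinatory algebra or $\lambda$-algebra embeds in one that carries a nondiscrete compatible partial order, and that no nontrivial variety of combinatory algebras is congruence $k$-permutable.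
\end{abstract}

\section{Introduction}

A \emph{combinatory algebra} is a set $A$ with a binary operation, called application, written by juxtaposition and associating to the left (so $abc=(ab)c$), and with two elements $K,S$ such that
\[
Kxy=x,\qquad Sxyz=xz(yz)\qquad\text{for all }x,y,z\in A .
\]
We write $\mathrm{CL}$ for the first-order theory with these two axioms. A one-element algebra is called \emph{trivial}, and a sentence is \emph{consistent with} $\mathrm{CL}$ if it holds in some nontrivial combinatory algebra.

Fix $n\ge1$ and consider the $n+1$ equations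
\[
\begin{array}{ll}
E_0(x,y): & x=m_1xyy,\\
E_j(x,y): & m_jxxy=m_{j+1}xyy\qquad(1\le j\le n-1),\\
E_n(x,y): & m_nxxy=y .
\end{array}
\]
The sentence $\mu_n$ is $\exists m_1,\dots,m_n\,\forall x,y\,\bigl(E_0(x,y)\wedge\dots\wedge E_n(x,y)\bigr)$; witnesses $m_1,\dots,m_n$ are called \emph{generalized Mal'cev operators}. The problem, which comes from \cite{source}, is whether some $\mu_n$ is consistent with $\mathrm{CL}$. It is stated there as not known; the first two sentences, $\mu_1$ and $\mu_2$, are known to be inconsistent.

The sentence $\mu_n$ is an obstruction to order. A preorder (reflexive, transitive relation) $\le$ on $A$ is \emph{compatible} if $a\le a'$ and $b\le b'$ imply $ab\le a'b'$. If $A$ satisfies $\mu_n$ and $c\le d$, then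
\[
d=m_1dcc\le m_1ddc=m_2dcc\le m_2ddc=\dots\le m_nddc=c .
\]
So every compatible preorder on $A$ is symmetric, and every compatible partial order is \emph{discrete}, that is, equal to the identity relation. The number $n$ counts the steps needed to reverse an inequality, and the condition weakens as $n$ grows: $\mu_n$ implies $\mu_{n+1}$, by taking for $m_{n+1}$ the third projection $K(K(SKK))$, which satisfies $m_{n+1}xyz=z$. The inconsistency of $\mu_1$ and $\mu_2$ therefore says nothing about larger $n$.

The equations themselves are harmless. On any set, the function with $m(x,y,z)=z$ if $x=y$ and $m(x,y,z)=x$ otherwise satisfies them for $n=1$, and so does $m(x,y,z)=xy^{-1}z$ in a group. The question is whether such functions can be represented by elements of $A$, where every representable function has a fixed point. The group case suggests that they cannot: a fixed point $y=m(y,c,d)=yc^{-1}d$ forces $c=d$. But this argument uses cancellation. The equations $E_j$ are nonlinear: they say something about $m_jabc$ only when $a=b$ or $b=c$. A proof has to produce fixed points in which these coincidences occur at every place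 where an equation is to be applied, and it has to chain all $n+1$ equations together. This can be done for every $n$.

\begin{theorem}\label{thm:main}
If a combinatory algebra $A$ satisfies $\mu_n$ for some $n\ge1$, then $|A|=1$. Thus every $\mu_n$ is inconsistent with $\mathrm{CL}$.
\end{theorem}

No extensionality, $\xi$-rule or $\lambda$-algebra axiom is used. The proof gives a finite form of the statement. A \emph{term} is an expression built by application from $K$, $S$ and variables.

\begin{theorem}\label{thm:finite}
Let $n=2r-1$ with $r\ge1$. There are terms $x_{ij},z_{ij}$ $(0\le i<r$, $0\le j\le n)$ in the variables $m_1,\dots,m_n,c,d$ such that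
\[
\mathrm{CL}\vdash\Bigl(\bigwedge_{i,j}E_j(x_{ij},z_{ij})\Bigr)\rightarrow c=d .
\]
Hence in any combinatory algebra, for any $m_1,\dots,m_n$ and any $c\ne d$, at least one of these $r(n+1)=(n+1)^2/2$ explicit instances fails. For even $n$ the statement applies to $n+1$, with $m_{n+1}$ the third projection.
\end{theorem}

The last result concerns orders and congruences. A \emph{variety of combinatory algebras} is the class $\mathcal V$ of all models of a set of equations that includes the axioms of $\mathrm{CL}$, in the language of $\mathrm{CL}$ possibly extended by further constants. Examples are all combinatory algebras, and the $\lambda$-algebras, which are those satisfying every equation between terms whose translations into the $\lambda$-calculus are $\beta$-convertible. The variety is \emph{trivial} if all its members are. A member $A$ is \emph{absolutely unorderable} if every member of $\mathcal V$ into which $A$ embeds has only the discrete compatible partial order. A \emph{congruence} is a compatible equivalence relation, and $\mathcal V$ is \emph{congruence $k$-permutable} if any two congruences $\theta,\psi$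 of any member satisfy $\theta\circ\psi\circ\theta\circ\cdots=\psi\circ\theta\circ\psi\circ\cdots$, with $k$ factors on each side.

\begin{theorem}\label{thm:class}
Let $\mathcal V$ be a variety of combinatory algebras.
\begin{enumerate}
\item Every nontrivial $A\in\mathcal V$ embeds in some $C\in\mathcal V$ carrying a compatible partial order that is not discrete. Thus no nontrivial combinatory algebra, or $\lambda$-algebra, is absolutely unorderable.
\item The following are equivalent: \textup{(a)} $\mathcal V$ is trivial; \textup{(b)} $\mathcal V$ is congruence $k$-permutable for some $k\ge2$; \textup{(c)} every compatible preorder on every member of $\mathcal V$ is symmetric.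
\end{enumerate}
\end{theorem}

\section{Abstraction and fixed points}\label{sec:prelim}

Two standard facts are all that we use about $K$ and $S$. We state them for terms, because Theorem~\ref{thm:finite} needs constructions that do not depend on the algebra.

\begin{lemma}[Abstraction]\label{lem:abs}
For every term $t$ and distinct variables $x_1,\dots,x_p$ there is a term $a$, whose variables are those of $t$ other than $x_1,\dots,x_p$, such that $\mathrm{CL}\vdash ax_1\cdots x_p=t$.
\end{lemma}

\begin{proof}
Define $[x]x=SKK$, $[x]t=Kt$ if $x$ does not occur in $t$, and $[x](tu)=S([x]t)([x]u)$ otherwise. Then $x$ does not occur in $[x]t$, and $([x]t)x=t$ by induction on $t$: we have $SKKx=Kx(Kx)=x$, $Ktx=t$, and $S([x]t)([x]u)x=([x]t)x\,(([x]u)x)=tu$. Take $a=[x_1]\cdots[x_p]t$ and remove the brackets from the outside in.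
\end{proof}

A \emph{polynomial over} $A$ is a term in which the variables other than $x_1,\dots,x_p$ have been given values in $A$. The lemma yields \emph{combinatory completeness}: for each polynomial $t(x_1,\dots,x_p)$ over $A$ there is $a\in A$ with $au_1\cdots u_p=t(u_1,\dots,u_p)$ for all $u_1,\dots,u_p$ in $A$, and indeed in any combinatory algebra containing $A$ as a subalgebra.

\begin{lemma}[Simultaneous fixed points]\label{lem:fix}
Let $t_k(f_1,\dots,f_N,\vec z\,)$, $1\le k\le N$, be terms, where $\vec z$ is a possibly empty list of variables and further variables $\vec w$ may occur. There are terms $F_1,\dots,F_N$ in the variables $\vec w$ such that $\mathrm{CL}\vdash F_k\vec z=t_k(F_1,\dots,F_N,\vec z\,)$ for all $k$.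
\end{lemma}

\begin{proof}
Let $\vec y=y_1\cdots y_N$ be new variables. By Lemma~\ref{lem:abs} choose $g_k$ with $g_k\vec y\,\vec z=t_k(y_1\vec y,\dots,y_N\vec y,\vec z\,)$, and put $F_k=g_k\vec g$, where $\vec g=g_1\cdots g_N$. Substituting $\vec g$ for $\vec y$ gives $F_k\vec z=t_k(g_1\vec g,\dots,g_N\vec g,\vec z\,)=t_k(F_1,\dots,F_N,\vec z\,)$.
\end{proof}

The lemma describes $F_k$ only when it is applied to a full list of arguments. Every $F_k$ below occurs in this way, and two functions are never compared, only their values. This is why extensionality is not needed.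

\section{One operator}\label{sec:one}

Let $m$ satisfy $x=mxyy$ and $mxxy=y$, and fix $c,d\in A$. An element $s$ equal to both $mcss$ and $mssd$ would be equal to both $c$ and $d$. The two expressions have the common shape $mhsk$, so one may try a function $D$ with $Dhk=mh(Dhk)k$ and elements $\rho=Dc\rho$, $\lambda=D\lambda d$, all supplied by Lemma~\ref{lem:fix}. Then $\rho=mc\rho\rho=c$ and $\lambda=m\lambda\lambda d=d$. The outcome is $Dcc=c$ and $Ddd=d$: the parameter pairs have evaluated to $(c,c)$ and $(d,d)$, and there is nothing to compare.

The remedy is to cross the two elements and aim at $\rho=mc\lambda\lambda$ and $\lambda=m\rho\rho d$. Again $\rho=c$ and $\lambda=d$, but now the parameter pairs $(h,k)$ are $(c,\lambda)$ and $(\rho,d)$, and both evaluate to $(c,d)$. As a bare system this carries no information, since $\rho=c$, $\lambda=d$ solves it. What we need is that $\rho$ and $\lambda$ are values of one function at their parameters. The middle argument of each is the other element, so this function must receive both pairs and exchange them in the recursive call. Choose $T$, and then $\rho$ and $\lambda$,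 with
\[
Th_0h_1h'_0h'_1=m\,h_0\,(Th'_0h'_1h_0h_1)\,h_1,\qquad \rho=Tc\lambda\rho d,\qquad \lambda=T\rho dc\lambda .
\]
Unfolding $T$ once gives
\[
\rho=mc(T\rho dc\lambda)\lambda=mc\lambda\lambda=c,\qquad
\lambda=m\rho(Tc\lambda\rho d)d=m\rho\rho d=d .
\]
Substituting these values into the two argument lists yields $c=\rho=Tcdcd=\lambda=d$.

Three features persist for all $n$: a recursion that swaps the two halves of a parameter list; parameters that are defined to be values of the recursion; and a final step in which the list turns out to be equal to its own swap.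

\section{Rows, links and layers}\label{sec:layer}

From now on $m_0$ denotes the first projection $S(KK)K$, for which $m_0xyz=K(Kx)yz=x$, and $m_{n+1}$ denotes the third projection. With this convention each $E_j(x,y)$, $0\le j\le n$, is equivalent in $\mathrm{CL}$ to $m_jxxy=m_{j+1}xyy$.

Fix $c,d\in A$. A \emph{pair of rows of length $N$} consists of elements $R_0=c,R_1,\dots,R_N$ and $L_1,\dots,L_N,L_{N+1}=d$. For $0\le u\le N$, \emph{link $u$} is the statement $R_u=L_{u+1}$. If all links hold, $L$ is $R$ shifted by one place. If moreover $L_u=R_u$ for $1\le u\le N$, then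
\begin{equation}\label{eq:chain}
c=R_0=L_1=R_1=L_2=\dots=R_N=L_{N+1}=d .
\end{equation}
So we look for a pair of rows that are both shifted and equal. The equations $E_j$ enter through the fact that applying the operators to consecutive entries, taken alternately from the two rows, preserves links.

\begin{lemma}[Layer lemma]\label{lem:layer}
Given a pair of rows of length $n+2$, put for $0\le j\le n$
\[
a_j=m_j\,R_j\,L_{j+1}\,R_{j+2},\qquad b_j=m_{j+1}\,L_{j+1}\,R_{j+2}\,L_{j+3}.
\]
Then $a_0=c$ and $b_n=d$. If links $j$ and $j+2$ and the instance $E_j(L_{j+1},R_{j+2})$ hold, then $a_j=b_j$.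
\end{lemma}

\begin{proof}
We have $a_0=R_0=c$ and $b_n=L_{n+3}=d$ because $m_0$ and $m_{n+1}$ are projections. Put $x=L_{j+1}$ and $z=R_{j+2}$. The two links say $R_j=x$ and $L_{j+3}=z$, so $a_j=m_jxxz$ and $b_j=m_{j+1}xzz$, and these are equal by $E_j(x,z)$.
\end{proof}

The elements $R'_j=a_j$ and $L'_{j+1}=b_j$ form a pair of rows of length $n$, the \emph{layer} over the given pair, and its link $j$ is the statement $a_j=b_j$. For $1\le j\le n$ the entries $R'_j=m_jR_jL_{j+1}R_{j+2}$ and $L'_j=m_jL_jR_{j+1}L_{j+2}$ are given by one formula with the roles of $L$ and $R$ exchanged, which is the swap of Section~\ref{sec:one}.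

A layer is two entries shorter than the pair beneath it. To build a recursion we must restore the length, and we do so by inserting parameters. Insert a new entry after place $j$ in both rows: $\rho_j$ between $a_j$ and $a_{j+1}$, and $\lambda_j$ between $b_{j-1}$ and $b_j$. The link $a_j=b_j$ is then replaced by the two links $a_j=\lambda_j$ and $\rho_j=b_j$. These can be imposed as fixed-point equations, so they hold for free. The price is postponed: the two rows can be equal only if $\lambda_j=\rho_j$, which is $a_j=b_j$ again, but this will be needed only after all links have been established.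

Two insertions restore the length $n+2$ and give four free links out of $n+3$. For $n=1$ that is all of them. For larger $n$ the other links must come from Lemma~\ref{lem:layer}, and circularity is the danger. Suppose the pair of rows is obtained from its own layer by insertions at $j<k$. A link $u$ to the left of the first insertion reads $a_u=b_u$ and needs links $u$ and $u+2$; a link $u$ to the right of the second reads $a_{u-2}=b_{u-2}$ and needs links $u-2$ and $u$. Both need themselves, so we must take $j=0$ and $k=n$. The remaining links $u=2,\dots,n$ read $a_{u-1}=b_{u-1}$ and need links $u-1$ and $u+1$. For $n=2$ these are the free links $1$ and $3$, but for $n\ge3$ links $2$ and $3$ need each other.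

The way out is to use several pairs of rows, arranged in a cycle, each obtained from the layer over the next one, with the insertions at different places. At level $i$ we insert at $2i$ and $2i+1$, which makes the window of links $2i,\dots,2i+3$ free. The window starts at the left end at level $0$ and moves right by two places per level. It reaches the right end $n+2$ exactly at level $r-1$ when $2(r-1)+3=n+2$, that is, when $n=2r-1$. Figure~\ref{fig:stair} shows that the dependencies are then well founded.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=-1.1cm]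
\foreach \x in {0,...,7} \node at (\x,-0.5) {\small $\x$};
\foreach \y/\z in {0/0,1/1,2/2,3/0} \node at (-1.3,\y) {\small level $\z$};
\foreach \x/\y in {0/0,1/0,2/0,3/0,2/1,3/1,4/1,5/1,4/2,5/2,6/2,7/2,0/3,1/3,2/3,3/3}
  \fill (\x,\y) circle (2.5pt);
\foreach \x/\y in {4/0,5/0,6/0,7/0,6/1,7/1,4/3,5/3,6/3,7/3}
  \draw (\x,\y) circle (2.5pt);
\foreach \x/\y in {0/1,1/1,0/2,1/2,2/2,3/2}
  \draw (\x,\y) +(-2.5pt,-2.5pt) rectangle +(2.5pt,2.5pt);
\begin{scope}[->,shorten >=5pt,shorten <=5pt]
\foreach \x/\y in {4/0,5/0,6/0,7/0,6/1,7/1}
  {\draw (\x,\y) -- (\x,\y+1); \draw (\x,\y) -- (\x-2,\y+1);}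
\foreach \x/\y in {0/1,1/1,0/2,1/2,2/2,3/2}
  {\draw (\x,\y) -- (\x,\y+1); \draw (\x,\y) -- (\x+2,\y+1);}
\end{scope}
\end{tikzpicture}
\caption{The links $0,\dots,7$ at the three levels for $n=5$; the bottom line repeats level $0$. Filled dots hold by construction. An arrow points from a link to one of the two links at the next level from which it follows. The open circles are proved first, from level $1$ up to level $0$; this completes level $0$, and the squares follow, from level $2$ up to level $1$.}
\label{fig:stair}
\end{figure}

\section{The construction for odd $n$}\label{sec:construction}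

Let $n=2r-1$. We treat $m_1,\dots,m_n,c,d$ as variables. All objects defined in this section are terms in them, and all displayed equations are provable in $\mathrm{CL}$; no $E_j$ is assumed until Proposition~\ref{prop:key}. Levels $i\in\{0,\dots,r-1\}$ are written as superscripts and read modulo $r$, so that level $r$ is level $0$.

\subsection*{The recursion}
Let $\pi=(h_0,\dots,h_n;h'_0,\dots,h'_n)$ be a list of $2n+2$ variables and $\pi^*=(h'_0,\dots,h'_n;h_0,\dots,h_n)$ its swap. We write $T(\pi)$ for $T$ applied to the entries of $\pi$ in order. We seek terms $T^i_j$ $(0\le i<r$, $1\le j\le n)$; the value $T^i_j(\pi)$ will be the $j$th entry of the layer over level $i+1$. The row at level $i$ is the list $T^i_1(\pi),\dots,T^i_n(\pi)$ with $h_{2i}$ inserted after place $2i$ and $h_{2i+1}$ after place $2i+1$. Its entries are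
\[
W^i_u(\pi)=\begin{cases}
T^i_u(\pi) & 1\le u\le 2i,\\
h_{2i} & u=2i+1,\\
T^i_{2i+1}(\pi) & u=2i+2,\\
h_{2i+1} & u=2i+3,\\
T^i_{u-2}(\pi) & 2i+4\le u\le n+2;
\end{cases}
\]
all indices are in range since $2i+1\le n$. By $W^i_u(\pi^*)$ we mean the result of substituting $\pi^*$ for $\pi$; for instance $W^i_{2i+1}(\pi^*)=h'_{2i}$. By Lemma~\ref{lem:fix}, with unknowns $T^i_j$ and $\vec z=\pi$, there are terms $T^i_j$ such that
\begin{equation}\label{eq:rec}
T^i_j(\pi)=m_j\;W^{i+1}_j(\pi)\;\,W^{i+1}_{j+1}(\pi^*)\;\,W^{i+1}_{j+2}(\pi).
\end{equation}

\subsection*{The parameters}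
Put $\lambda_0=c$ and $\rho_n=d$. By Lemma~\ref{lem:fix}, with $\vec z$ empty, there are terms $\lambda_1,\dots,\lambda_n,\rho_0,\dots,\rho_{n-1}$ such that the list $p=(\lambda_0,\dots,\lambda_n;\rho_0,\dots,\rho_n)$ satisfies
\begin{equation}\label{eq:par0}
\lambda_j=T^{\lfloor j/2\rfloor}_j(p^*)\quad(1\le j\le n),\qquad
\rho_j=T^{\lfloor j/2\rfloor}_{j+1}(p)\quad(0\le j\le n-1).
\end{equation}
Here $\lfloor j/2\rfloor$ is the unique level at which $h_j$ is inserted. At each level $i$ define a pair of rows of length $n+2$ by
\[
L^i_u=W^i_u(p),\quad R^i_u=W^i_u(p^*)\quad(1\le u\le n+2),\qquad R^i_0=c,\quad L^i_{n+3}=d,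
\]
and let $V(i,u)$, $0\le u\le n+2$, be its link $u$, the statement $R^i_u=L^i_{u+1}$. Put
\[
a^i_0=c,\quad a^i_j=T^i_j(p^*)\ \ (1\le j\le n),\qquad
b^i_j=T^i_{j+1}(p)\ \ (0\le j\le n-1),\quad b^i_n=d .
\]
In this notation \eqref{eq:par0}, together with $\lambda_0=c$ and $\rho_n=d$, reads
\begin{equation}\label{eq:par}
\lambda_j=a^{\lfloor j/2\rfloor}_j,\qquad \rho_j=b^{\lfloor j/2\rfloor}_j\qquad(0\le j\le n).
\end{equation}
Substituting $p^*$ and $p$ for $\pi$ in \eqref{eq:rec}, and using $p^{**}=p$, we obtain
\begin{equation}\label{eq:ab}
a^i_j=m_j\,R^{i+1}_j\,L^{i+1}_{j+1}\,R^{i+1}_{j+2},\qquad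
b^i_j=m_{j+1}\,L^{i+1}_{j+1}\,R^{i+1}_{j+2}\,L^{i+1}_{j+3}\qquad(0\le j\le n),
\end{equation}
where the cases $a^i_0$ and $b^i_n$ hold because $m_0$ and $m_{n+1}$ are projections. Thus $a^i,b^i$ is the layer over level $i+1$.

\begin{lemma}\label{lem:table}
The two sides of $V(i,u)$ are as follows.
\[
\begin{array}{c|cccccc}
u & u<2i & 2i & 2i+1 & 2i+2 & 2i+3 & u\ge 2i+4\\ \hline
R^i_u & a^i_u & a^i_{2i} & \rho_{2i} & a^i_{2i+1} & \rho_{2i+1} & a^i_{u-2}\\[2pt]
L^i_{u+1} & b^i_u & \lambda_{2i} & b^i_{2i} & \lambda_{2i+1} & b^i_{2i+1} & b^i_{u-2}
\end{array}
\]
Consequently $V(i,u)$ holds for $2i\le u\le 2i+3$; for $u<2i$ it is the statement $a^i_u=b^i_u$; and for $u\ge2i+4$ it is the statement $a^i_{u-2}=b^i_{u-2}$.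
\end{lemma}

\begin{proof}
In $p^*$ the first half consists of the $\rho_j$, and $T^i_j(p^*)=a^i_j$. Together with $R^i_0=c=a^i_0$, the five cases defining $W^i_u$ give the first line. In $p$ the first half consists of the $\lambda_j$, and $T^i_j(p)=b^i_{j-1}$. Hence $L^i_{u+1}$ is $T^i_{u+1}(p)=b^i_u$ for $u+1\le2i$; it is $\lambda_{2i}$, $T^i_{2i+1}(p)=b^i_{2i}$, $\lambda_{2i+1}$ for $u=2i,2i+1,2i+2$; and it is $T^i_{u-1}(p)=b^i_{u-2}$ for $2i+3\le u\le n+1$. For $u=n+2$ it is $d=b^i_n=b^i_{u-2}$. This gives the second line. The four middle columns are the equations \eqref{eq:par} for $j=2i$ and $j=2i+1$, where $\lfloor j/2\rfloor=i$.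
\end{proof}

\begin{example}\label{ex:three}
For $n=1$ there is one level, $p=(c,\lambda;\rho,d)$, and the construction is that of Section~\ref{sec:one}. Let $n=3$, so $r=2$, and assume all the equations $E_j$. The links are
\[
\begin{array}{c|cccccc}
u&0&1&2&3&4&5\\ \hline
R^0_u & c & \rho_0 & a^0_1 & \rho_1 & a^0_2 & a^0_3\\
L^0_{u+1} & c & b^0_0 & \lambda_1 & b^0_1 & b^0_2 & d\\ \hline
R^1_u & c & a^1_1 & a^1_2 & \rho_2 & a^1_3 & d\\
L^1_{u+1} & b^1_0 & b^1_1 & \lambda_2 & b^1_2 & \lambda_3 & d
\end{array}
\]
By \eqref{eq:par}, links $0$--$3$ hold at level $0$ and links $2$--$5$ hold at level $1$. The two missing links at level $0$ follow from \eqref{eq:ab}, \eqref{eq:par}, $E_2$ and $E_3$: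
\begin{gather*}
a^0_2=m_2\,a^1_2\,\lambda_2\,a^1_3=m_2\lambda_2\lambda_2\lambda_3=m_3\lambda_2\lambda_3\lambda_3=m_3\,\lambda_2\,a^1_3\,\lambda_3=b^0_2,\\
a^0_3=m_3\,\rho_2\,b^1_2\,d=m_3\rho_2\rho_2d=d .
\end{gather*}
Level $0$ is now complete, so Lemma~\ref{lem:layer} gives $a^1_j=b^1_j$ for all $j$. For $j=0,1$ these are the missing links at level $1$, and for $j=2,3$ they say $\lambda_2=\rho_2$, $\lambda_3=\rho_3$. Level $1$ being complete, $a^0_j=b^0_j$ for all $j$, whence $\lambda_0=\rho_0$, $\lambda_1=\rho_1$. So $p=p^*$, the rows coincide, and \eqref{eq:chain} gives $c=d$.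
\end{example}

\subsection*{The general argument}
For $0\le i<r$ and $0\le j\le n$ put
\[
x_{ij}=L^{i+1}_{j+1},\qquad z_{ij}=R^{i+1}_{j+2}.
\]

\begin{proposition}\label{prop:key}
Let $A$ be a combinatory algebra with values assigned to $m_1,\dots,m_n,c,d$. If $E_j(x_{ij},z_{ij})$ holds in $A$ for all $i,j$, then $c=d$.
\end{proposition}

\begin{proof}
By \eqref{eq:ab}, Lemma~\ref{lem:layer} and the hypothesis, for all $i$ and $0\le j\le n$,
\begin{equation}\label{eq:step}
V(i+1,j)\ \text{ and }\ V(i+1,j+2)\quad\text{imply}\quad a^i_j=b^i_j .
\end{equation}

\emph{Step 1: $V(i,u)$ holds whenever $u\ge2i$.} We use downward induction on $i$. By Lemma~\ref{lem:table} only $u\ge2i+4$ needs proof. For $i=r-1$ we have $2i+4=n+3$, so there is no such $u$; this is where $n=2r-1$ is used. Let $i<r-1$ and $2i+4\le u\le n+2$, and put $j=u-2$. Then $2(i+1)\le j\le n$, so $V(i+1,j)$ and $V(i+1,j+2)$ hold by induction. By \eqref{eq:step}, $a^i_j=b^i_j$, which is $V(i,u)$ by Lemma~\ref{lem:table}. In particular all links hold at level $0$.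

\emph{Step 2: $V(i,u)$ holds for all $i$ and $u$.} Suppose that all links hold at level $i+1$. Then $a^i_u=b^i_u$ for $u<2i$ by \eqref{eq:step}, which is $V(i,u)$ by Lemma~\ref{lem:table}; with Step~1, all links hold at level $i$. Apply this first to $i=r-1$, where level $i+1$ is level $0$, and then to $i=r-2,\dots,1$. This is where the cyclic arrangement of the levels is used.

\emph{Step 3.} By Step~2 and \eqref{eq:step}, $a^i_j=b^i_j$ for all $i,j$. Taking $i=\lfloor j/2\rfloor$ and using \eqref{eq:par}, we get $\lambda_j=\rho_j$ for $0\le j\le n$. So $p$ and $p^*$ are the same list of elements of $A$, and $L^0_u=W^0_u(p)=W^0_u(p^*)=R^0_u$ for $1\le u\le n+2$. Since all links hold at level $0$, the chain \eqref{eq:chain} with $N=n+2$ gives $c=d$.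
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
The $x_{ij},z_{ij}$ are terms in $m_1,\dots,m_n,c,d$ that do not depend on $A$. By Proposition~\ref{prop:key} the implication holds in every model of $\mathrm{CL}$ under every assignment, so it is provable by the completeness theorem of first-order logic. There are $r(n+1)$ instances, and $r=(n+1)/2$. For even $n$, give the variable $m_{n+1}$ of the system of length $n+1$ the third projection as value. In that system the equation $m_nxxy=m_{n+1}xyy$ becomes $m_nxxy=y$, and the last equation $m_{n+1}xxy=y$ always holds, so the failing instance is an instance of one of the original equations.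
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\mu_n$ implies $\mu_{n+1}$, we may assume that $n$ is odd. Let $m_1,\dots,m_n$ witness $\mu_n$ and let $c,d\in A$ be arbitrary. All instances $E_j(x_{ij},z_{ij})$ hold, so $c=d$ by Proposition~\ref{prop:key}.
\end{proof}

\section{Orders and congruences}\label{sec:orders}

The introduction showed that $\mu_n$ destroys compatible orders. The proof of Theorem~\ref{thm:class} rests on a converse. Adjoin two free elements $x,y$ to $A$ and impose $x\le y$ in the most economical way; if this forces $y\le x$, the chain witnessing it hands us generalized Mal'cev operators in $A$.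

We recall the \emph{free extension} $B=A[x,y]$ of $A$ in $\mathcal V$. It is the quotient of the free $\mathcal V$-algebra on the set $A\sqcup\{x,y\}$ by the congruence generated by the application table and the constants of $A$. It lies in $\mathcal V$, it is generated by $x$, $y$ and the image of the homomorphism $A\to B$, and every homomorphism from $A$ to a member of $\mathcal V$ extends to $B$ with any prescribed values at $x$ and $y$. In particular, for $e,e'\in A$ there is a homomorphism $\varphi_{e,e'}\colon B\to A$ extending the identity of $A$, with $x\mapsto e$ and $y\mapsto e'$. Hence $A\to B$ is injective, and we regard $A$ as a subalgebra of $B$. Because application is the only operation and the constants lie in $A$, every element of $B$ is $t(x,y)$ for a polynomial $t$ over $A$, and so, by combinatory completeness, has the form $Mxy$ with $M\in A$.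

\begin{proof}[Proof of Theorem~\ref{thm:class}\textup{(1)}]
Let $A\in\mathcal V$ be nontrivial and $B=A[x,y]$. Write $u\lhd v$ if $u=Gx$ and $v=Gy$ for some $G\in B$. This relation is reflexive (take $G=Ku$), contains $(x,y)$ (take $G=SKK$), and is compatible, since $(Gx)(Hx)=SGHx$ and $(Gy)(Hy)=SGHy$. Let $\le$ be its transitive closure. If $u\le u'$ and $v\le v'$, then applying compatibility and reflexivity of $\lhd$ to each step of the chains gives $uv\le u'v\le u'v'$. So $\le$ is a compatible preorder with $x\le y$.

We claim that $y\not\le x$. Otherwise there are $k\ge1$ and $G_1,\dots,G_k\in B$ with $y=G_1x$, $G_iy=G_{i+1}x$ for $1\le i<k$, and $G_ky=x$. Writing $G_i=M_ixy$ with $M_i\in A$, we have in $B$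
\[
y=M_1xyx,\qquad M_ixyy=M_{i+1}xyx\ \ (1\le i<k),\qquad M_kxyy=x .
\]
Choose $m_i\in A$ with $m_iuvw=M_iwuv$ for all $u,v,w\in A$. Then $m_ie'ee=M_iee'e$ and $m_ie'e'e=M_iee'e'$, so applying $\varphi_{e,e'}$ gives
\[
e'=m_1e'ee,\qquad m_ie'e'e=m_{i+1}e'ee\ \ (1\le i<k),\qquad m_ke'e'e=e
\]
for all $e,e'\in A$. These are the equations $E_0(e',e),\dots,E_k(e',e)$ for $n=k$. So $A$ satisfies $\mu_k$ and is trivial by Theorem~\ref{thm:main}, a contradiction.

Let $u\equiv v$ mean $u\le v$ and $v\le u$. This is a congruence, so $C=B/{\equiv}$ lies in $\mathcal V$, and $[u]\le[v]\iff u\le v$ defines a compatible partial order on $C$ with $[x]<[y]$. It remains to see that $A\to C$ is injective. Fix $e\in A$ and let $\varphi=\varphi_{e,e}$. Then $\varphi(Gx)=\varphi(G)e=\varphi(Gy)$, so $\varphi$ identifies the two sides of every pair in $\lhd$, and hence of every pair in $\le$. If $a,b\in A$ and $a\le b$, then $a=\varphi(a)=\varphi(b)=b$.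
\end{proof}

The last step also shows that the order of $C$ is discrete on the image of $A$. The theorem places $A$ inside a nondiscretely ordered algebra; it does not order $A$ itself.

\begin{proof}[Proof of Theorem~\ref{thm:class}\textup{(2)}]
A one-element algebra has only one reflexive relation, so (a) implies (b) and (c).

Assume (b) and put $n=k-1\ge1$. By the theorem of Hagemann and Mitschke \cite{HM}, a congruence $(n+1)$-permutable variety has ternary terms $t_1,\dots,t_n$ satisfying the identities
\[
x=t_1(x,y,y),\qquad t_i(x,x,y)=t_{i+1}(x,y,y)\ \ (1\le i<n),\qquad t_n(x,x,y)=y .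
\]
In a member $A$ of $\mathcal V$ each $t_i$ is a polynomial over $A$, so combinatory completeness gives $m_i\in A$ with $m_ixyz=t_i(x,y,z)$. Thus $A$ satisfies $\mu_n$ and is trivial by Theorem~\ref{thm:main}. This proves (a).

Assume (c). A nontrivial $A\in\mathcal V$ would give, by part (1), a member of $\mathcal V$ with a compatible partial order that is not discrete, and such an order is a preorder that is not symmetric. So (a) holds.
\end{proof}

\begin{remark}
The variety may have additional constants but not additional operations of positive arity: both parts of the proof represent terms by elements, and this is essential for part (2). Adjoin to the language a ternary operation $t$ with $t(x,y,y)=x$ and $t(x,x,y)=y$. The resulting variety has nontrivial members, namely any nontrivial combinatory algebra with the function $m(x,y,z)$ defined by cases in the introduction. It is congruence $2$-permutable, where congruences now respect $t$ as well: if $a\mathrel\theta b\mathrel\psi c$, then $a=t(a,b,b)\mathrel\psi t(a,b,c)\mathrel\theta t(b,b,c)=c$.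
\end{remark}

\begin{thebibliography}{9}

\bibitem{HM}
Hagemann and Mitschke, \emph{On $n$-permutable congruences}, Algebra Universalis 3 (1973).

\bibitem{source}
\emph{On the completeness of order-theoretic models of the $\lambda$-calculus},
\texttt{https://core.ac.uk/download/pdf/82777386.pdf}.

\end{thebibliography}
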